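\title{Separable super reflexive spaces embed in super reflexive spaces with a basis}

\begin{abstract}
We prove that every separable super reflexive Banach space is isomorphic to a subspace of a super reflexive space with a Schauder basis. The main step is a dual statement: a separable super reflexive space $X$ whose modulus of convexity has power type $q$ is the quotient of a space $Z$ with a finite dimensional decomposition by an $\ell_q$-sum of finite dimensional subspaces of $X$. The elements of $Z$ are paths in $X$ of finite $q$-variation, and $Z$ is super reflexive by a three-space argument. The embedding can be taken complemented exactly when the space has the approximation property.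
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real or complex, subspaces are closed, operators are bounded and linear, and $\cong$ means isomorphic. We write $B_X$ and $S_X$ for the closed unit ball and the unit sphere of $X$, $(\bigoplus_i X_i)_{\ell_q}$ for the space of sequences $(x_i)$, $x_i\in X_i$, with norm $(\sum_i\|x_i\|^q)^{1/q}<\infty$, $\ell_q(X)$ for this sum when all $X_i$ equal $X$, and $X\oplus_2Y$ for the $\ell_2$-sum of two spaces.

A Banach space $E$ is \emph{finitely represented} in $X$ if there is $C\ge1$ such that every finite dimensional subspace $F$ of $E$ is at Banach--Mazur distance at most $C$ from some finite dimensional subspace $F'$ of $X$; the distance is the infimum of $\|\psi\|\,\|\psi^{-1}\|$ over isomorphisms $\psi:F\to F'$. The space $X$ is \emph{super reflexive} if every Banach space finitely represented in $X$ is reflexive. This is a uniform condition on all finite dimensional subspaces of $X$ at once. For example, $(\bigoplus_n\ell_1^n)_{\ell_2}$ is reflexive but not super reflexive: truncating coordinates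 maps a finite dimensional subspace of $\ell_1$ almost isometrically into some $\ell_1^n$, so $\ell_1$ is finitely represented in it.

A \emph{finite dimensional decomposition} (FDD) of $Z$ is a sequence $(H_i)$ of finite dimensional subspaces, the \emph{pieces}, such that every $z\in Z$ has a unique norm convergent representation $z=\sum_iz_i$ with $z_i\in H_i$. A (Schauder) \emph{basis} is the case of one-dimensional pieces. The following question is posed in \cite{notes}.

\begin{quote}
\emph{Is every separable super reflexive space isomorphic to a subspace of a super reflexive space with a basis, or at least with an FDD?}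
\end{quote}

A subspace of a super reflexive space with an FDD is separable and super reflexive, so a positive answer says that such subspaces exhaust the class, and that coordinates can be used to study it. To see what to expect, recall that $X$ has the \emph{approximation property} (AP) if the identity of $X$ can be approximated, uniformly on each compact set, by operators of finite rank. A space with an FDD has the AP, and so do its complemented subspaces; but for $2<p<\infty$ the super reflexive space $\ell_p$ has subspaces without the AP (Enflo; Davie; Figiel). So the larger space cannot in general be of the form $X\oplus Y$. These examples already lie in a super reflexive space with a basis, however, so the failure of the AP does not obstruct an embedding, and one is led to guess a positive answer. The difficulty is that the larger space must be glued together from finite dimensional pieces, without any projections of $X$ onto them, and by a norm that creates no uniform copies of $\ell_1^n$ or $\ell_\infty^n$.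

\begin{theorem}\label{thm:embed}
Every separable super reflexive space is isomorphic to a subspace of a super reflexive space with an FDD, and to a subspace of a super reflexive space with a basis.
\end{theorem}

We construct a quotient map onto $X^*$ rather than an embedding of $X$. An embedding assigns coordinates to each vector linearly. A quotient map needs only that each vector of the ball have \emph{some} preimage of bounded norm, and the preimage may be chosen in a way that depends on the vector. The quantitative input is the \emph{modulus of convexity}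
\[
\delta_X(\varepsilon)=\inf\Big\{1-\Big\|\frac{x+y}2\Big\|:\ \|x\|,\|y\|\le1,\ \|x-y\|\ge\varepsilon\Big\},\qquad 0<\varepsilon\le2 .
\]
The space $X$ is \emph{uniformly convex} if $\delta_X>0$, and has \emph{convexity of power type $q$} if $\delta_X(\varepsilon)\ge c\varepsilon^q$ for $0<\varepsilon\le2$, with some $c>0$. In Hilbert space the parallelogram law gives $\|\frac{x+y}2\|^2\le1-\varepsilon^2/4$, hence power type $2$ with $c=1/8$.

\begin{theorem}\label{thm:quotient}
Let $X$ be separable, infinite dimensional and super reflexive, with convexity of power type $q\in[2,\infty)$. There are a super reflexive space $Z$ with an FDD and a surjection $Q:Z\to X$ such that $\ker Q\cong(\bigoplus_iG_i)_{\ell_q}$ with $G_i$ finite dimensional subspaces of $X$. The pieces of the FDD are isometric to finite dimensional subspaces of $X$.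
\end{theorem}

The passage from an FDD to a basis is independent of this and does give a complemented embedding.

\begin{theorem}\label{thm:basis}
Every super reflexive space with an FDD is isomorphic to a complemented subspace of a super reflexive space with a basis.
\end{theorem}

The construction yields more. The \emph{modulus of smoothness} is
\[
\rho_X(\tau)=\sup\big\{\tfrac12(\|x+\tau y\|+\|x-\tau y\|)-1:\ x,y\in S_X\big\},
\]
and $X$ has \emph{smoothness of power type $p$} if $\rho_X(\tau)\le C\tau^p$ for all $\tau>0$, with some $C$. Two spaces are $2$-isomorphic if their Banach--Mazur distance is at most $2$.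

\begin{theorem}\label{thm:strong}
Let $X$ be separable, infinite dimensional and super reflexive.
\begin{enumerate}
\item[(1)] If $X$ is normed with smoothness of power type $p\in(1,2]$ (such $p$ exists after renorming), there is an exact sequence
\[
0\to X\to Y\to\Big(\bigoplus_iF_i\Big)_{\ell_p}\to0
\]
where $Y$ is super reflexive with an FDD, the $F_i$ are isometric to finite dimensional quotients of $X$, and the pieces of the FDD of $Y$ are $2$-isomorphic to quotients of $X$. Also, $X$ is a quotient of a super reflexive space with a basis.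
\item[(2)] $X$ is isomorphic to a complemented subspace of a super reflexive space with a basis if and only if $X$ has the AP.
\end{enumerate}
\end{theorem}

Sections \ref{sec:paths}--\ref{sec:quotient} prove Theorem \ref{thm:quotient}, Section \ref{sec:basis} proves Theorem \ref{thm:basis}, and Sections \ref{sec:dual} and \ref{sec:ap} deduce Theorems \ref{thm:embed} and \ref{thm:strong}.

\section{Background}\label{sec:facts}

We use the following standard facts.
\begin{enumerate}
\item[(F1)] A space is reflexive if and only if every bounded sequence has a weakly convergent subsequence; so it is reflexive if its separable subspaces are. Uniformly convex spaces are reflexive (Milman--Pettis). If $K\subset Z$ and $K$, $Z/K$ are reflexive, so is $Z$ (Krein--\v{S}mulian). The weak and norm closures of a convex set coincide (Mazur).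
\item[(F2)] (Enflo; James) Suppose that $E$ is reflexive whenever, for every $\varepsilon>0$, each finite dimensional subspace of $E$ is at distance at most $1+\varepsilon$ from a subspace of $X$. Then $X$ has an equivalent uniformly convex norm.
\item[(F3)] (Day) If $X$ is uniformly convex and $1<q<\infty$, then $\ell_q(X)$ is uniformly convex.
\item[(F4)] (Pisier \cite{pisier}) A super reflexive space has an equivalent norm with convexity of power type $q$ for some $q\in[2,\infty)$.
\item[(F5)] (Markushevich) A separable infinite dimensional $X$ has sequences $(e_n)\subset X$, $(e_n^*)\subset X^*$ with $e_n^*(e_k)=1$ for $n=k$ and $0$ otherwise, such that $(e_n)$ has dense span and $(e_n^*)$ is total: $e_n^*(x)=0$ for all $n$ implies $x=0$.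
\end{enumerate}

Ultrapowers turn super reflexivity into the reflexivity of a single space. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. The ultrapower $X^{\mathcal U}$ is the space of bounded sequences $(x_n)$ in $X$ modulo those with $\lim_{\mathcal U}\|x_n\|=0$; the class $(x_n)_{\mathcal U}$ has norm $\lim_{\mathcal U}\|x_n\|$.

\begin{lemma}\label{lem:ultra}
$X$ is super reflexive if and only if $X^{\mathcal U}$ is reflexive.
\end{lemma}

\begin{proof}
Let $F\subset X^{\mathcal U}$ have basis $\xi_k=(x^k_n)_{\mathcal U}$, $k\le d$, and put $\psi_n(\sum t_k\xi_k)=\sum t_kx_n^k$. Then $\lim_{\mathcal U}\|\psi_n\xi\|=\|\xi\|$ for each $\xi\in F$, uniformly on the compact set $S_F$ since $\sup_n\|\psi_n\|<\infty$. For some $n$ we get $\frac34\le\|\psi_n\xi\|\le\frac54$ on $S_F$. So $X^{\mathcal U}$ is finitely represented in $X$ with $C=2$, and is reflexive if $X$ is super reflexive.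

Conversely, let $X^{\mathcal U}$ be reflexive and $E$ finitely represented in $X$ with constant $C$. By (F1) we may assume that $E$ is the closure of an increasing union of finite dimensional $F_n$. Take $\psi_n:F_n\to X$ with $\|x\|\le\|\psi_nx\|\le(C+1)\|x\|$. For $x\in\bigcup F_n$ the class $(\psi_nx)_{\mathcal U}$ is defined, as $\psi_nx$ is defined for all large $n$, and $x\mapsto(\psi_nx)_{\mathcal U}$ extends to an isomorphism of $E$ onto a subspace of $X^{\mathcal U}$.
\end{proof}

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] $X$ is super reflexive if and only if it has an equivalent uniformly convex norm.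
\item[(b)] (Enflo--Lindenstrauss--Pisier) If $K\subset Z$ and $K$, $Z/K$ are super reflexive, so is $Z$.
\item[(c)] Super reflexivity passes to isomorphs, subspaces, quotients and finite sums, and $X$ is super reflexive if and only if $X^*$ is.
\item[(d)] If $X$ is super reflexive and $1<q<\infty$, then $\ell_q(X)$ is super reflexive.
\end{enumerate}
\end{lemma}

\begin{proof}
Isomorphs and subspaces are immediate from the definition.

(a) A super reflexive space satisfies the hypothesis of (F2). Conversely, let $X$ be uniformly convex. Two points of $B_{X^{\mathcal U}}$ at distance at least $\varepsilon$ have representatives $(x_n)$, $(y_n)$ in $B_X$ with $\|x_n-y_n\|\ge\varepsilon/2$ on a set in $\mathcal U$, so their midpoint has norm at most $1-\delta_X(\varepsilon/2)$. Thus $X^{\mathcal U}$ is uniformly convex, hence reflexive, and Lemma \ref{lem:ultra} applies.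

(b) The natural map $Z^{\mathcal U}\to(Z/K)^{\mathcal U}$ is onto, since a bounded sequence in $Z/K$ lifts to a bounded sequence in $Z$. Its kernel is $K^{\mathcal U}$: if $\lim_{\mathcal U}\operatorname{dist}(z_n,K)=0$, take $k_n\in K$ with $\|z_n-k_n\|\le\operatorname{dist}(z_n,K)+1/n$, and then $(z_n)_{\mathcal U}=(k_n)_{\mathcal U}$. So $(Z/K)^{\mathcal U}\cong Z^{\mathcal U}/K^{\mathcal U}$, and (b) follows from (F1) and Lemma \ref{lem:ultra}.

(c) The same isomorphism handles quotients, and finite sums are a case of (b). The pairing $\lim_{\mathcal U}f_n(x_n)$ embeds $(X^*)^{\mathcal U}$ isometrically in $(X^{\mathcal U})^*$ (test $(f_n)_{\mathcal U}$ on $x_n\in S_X$ with $|f_n(x_n)|\ge\|f_n\|-1/n$). So $X^*$ is super reflexive if $X$ is; and if $X^*$ is, so are $X^{**}$ and its subspace $X$.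

(d) Renorming $X$ as in (a) renorms $\ell_q(X)$ equivalently; apply (F3) and (a).
\end{proof}

Part (b) frees us from estimating any modulus of convexity of the space $Z$ in Theorem \ref{thm:quotient}: it is enough to show that $Q$ is onto and to identify its kernel.

If $(H_i)$ is an FDD of $Z$, the projections $R_Nz=\sum_{i\le N}z_i$ are bounded, uniformly in $N$; for a basis, finite or infinite, $\sup_N\|R_N\|$ is the \emph{basis constant}. We recognize FDDs by the converse.

\begin{lemma}\label{lem:fdd}
Let $R_0=0,R_1,R_2,\dots$ be uniformly bounded operators of finite rank on $Z$ with $R_NR_M=R_{\min(N,M)}$ and $\bigcup_NR_NZ$ dense. Then the ranges of $D_i=R_i-R_{i-1}$ form an FDD of $Z$.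
\end{lemma}

\begin{proof}
We have $R_Nz\to z$ on the dense set $\bigcup_MR_MZ$, hence everywhere, so $z=\sum D_iz$. Expanding the product gives $D_iD_j=0$ for $i\ne j$ and $D_i^2=D_i$; so if $z=\sum z_j$ with $z_j\in D_jZ$, then $z_i=D_iz$.
\end{proof}

\section{Paths of finite $q$-variation}\label{sec:paths}

Let $E_1\subset E_2\subset\cdots$ be nonzero finite dimensional subspaces of $X$ with dense union. The summation map $(x_i)\mapsto\sum x_i$ sends $(\bigoplus E_i)_{\ell_1}$ onto $X$, by successive approximation, but this space contains $\ell_1$. The space $(\bigoplus E_i)_{\ell_q}\subset\ell_q(X)$ is super reflexive when $X$ is, but summation is unbounded on it: $N$ copies of a unit vector have norm $N^{1/q}$ and sum of norm $N$. We want a norm that controls sums and otherwise behaves like $\ell_q$. The natural candidate takes the $\ell_q$-norm of the sums over consecutive intervals, that is, the $q$-variation of the path of partial sums.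

Fix $1<q<\infty$. For a sequence $w=(w_i)$ in $X$ put
\[
\operatorname{var}_q(w)=\sup\Big\{\Big(\sum_{k=1}^l\|w_{i_k}-w_{i_{k-1}}\|^q\Big)^{1/q}:\ i_0<i_1<\dots<i_l\Big\}.
\]

\begin{lemma}\label{lem:var}
\begin{enumerate}
\item[(a)] $\operatorname{var}_q(w+w')\le\operatorname{var}_q(w)+\operatorname{var}_q(w')$.
\item[(b)] $\operatorname{var}_q(w)\le2(\sum_i\|w_i\|^q)^{1/q}$.
\item[(c)] If $\operatorname{var}_q(w)<\infty$, then $v_N=\operatorname{var}_q((w_i)_{i\ge N})\to0$, and $(w_i)$ converges.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is Minkowski's inequality, which also bounds each sum in (b) by $(\sum_k\|w_{i_k}\|^q)^{1/q}+(\sum_k\|w_{i_{k-1}}\|^q)^{1/q}$. In (c), the $v_N$ decrease. If $v_N>\varepsilon>0$ for all $N$, choose finite index sets $I_1,I_2,\dots$, each to the right of the previous one and each giving a sum of $q$-th powers above $\varepsilon^q$; then $I_1\cup\dots\cup I_r$ gives more than $r\varepsilon^q$, which is impossible for large $r$. Finally $\|w_j-w_i\|\le v_N$ for $i,j\ge N$.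
\end{proof}

Now let $(H_i)_{i\ge1}$ be any finite dimensional subspaces of $X$. To $z=(x_i)_{i\ge1}$ with $x_i\in H_i$ associate its \emph{path} $u_0=0$, $u_i=x_1+\dots+x_i$, and let $Z$ be the space of all such $z$ with $\|z\|=\operatorname{var}_q((u_i)_{i\ge0})<\infty$. Taking consecutive indices gives
\begin{equation}\label{eq:lq}
\Big(\sum_i\|x_i\|^q\Big)^{1/q}\le\|z\|.
\end{equation}

\begin{proposition}\label{prop:Z}
$Z$ is a Banach space. The subspaces of elements supported on one coordinate $i$ are isometric to $H_i$ and form an FDD with projections $\|R_N\|\le1$. The formula $Qz=\lim_iu_i=\sum_ix_i$ defines an operator $Q:Z\to X$ with $\|Q\|\le1$.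
\end{proposition}

\begin{proof}
By \eqref{eq:lq}, $\|\cdot\|$ is a norm and a Cauchy sequence $(z^n)$ converges coordinatewise to some $z$. For a fixed finite index set, the sum defining $\|z^n-z\|$ is the limit as $k\to\infty$ of the corresponding sum for $z^n-z^k$; so $\|z^n-z\|\le\sup_{k\ge n}\|z^n-z^k\|\to0$. An element supported on coordinate $i$ has path $(0,\dots,0,x_i,x_i,\dots)$ and norm $\|x_i\|$. The path of $R_Nz=(x_1,\dots,x_N,0,\dots)$ is $(u_{\min(i,N)})$, so $\|R_Nz\|\le\|z\|$. The path of $z-R_Nz$ is $0$ up to $N$ and $u_i-u_N$ afterward, so $\|z-R_Nz\|=\operatorname{var}_q((u_i)_{i\ge N})\to0$ by Lemma \ref{lem:var}(c), and Lemma \ref{lem:fdd} applies. The limit $Qz$ exists by Lemma \ref{lem:var}(c), and $\|u_i\|=\|u_i-u_0\|\le\|z\|$.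
\end{proof}

Everything depends on the choice of the pieces. The first example shows a bad choice, the second shows the whole proof of Theorem \ref{thm:quotient} in miniature.

\begin{example}\label{ex:bad}
Suppose that a unit vector $e$ lies in every $H_i$, as it does for $H_i=E_i$ above. Let $z^N$ have $x_1=e$, $x_{N+1}=-e$ and all other coordinates $0$; its path rests at $e$ for $N$ steps and returns to $0$, so $\|z^N\|=2^{1/q}$ and $Qz^N=0$. A weakly convergent subsequence would have the coordinatewise limit $z=(e,0,0,\dots)$ as its limit, but $Qz=e\neq0$. So $Z$ is not reflexive. The pieces must move off to infinity, so that a path cannot undo late what it did early.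
\end{example}

\begin{example}\label{ex:hilbert}
Let $X=\ell_2$ with unit vectors $e_j$, let $q=2$ and $H_i=\operatorname{span}(e_i,e_{i+1})$.

\emph{$Q$ is onto.} Given $x=\sum t_je_j$, take $x_i=t_ie_i$, so that $u_i=\sum_{j\le i}t_je_j$. For $i<j$, Pythagoras gives
\[
\|u_j-u_i\|^2=\|u_j\|^2-\|u_i\|^2 ,
\]
and along any $i_0<\dots<i_l$ the right side telescopes to at most $\|x\|^2$. So $\|z\|=\|x\|$: the square of each jump is paid for by growth of the norm, and the total growth is bounded.

\emph{The kernel.} If $Qz=0$, then $u_i\in\operatorname{span}(e_1,\dots,e_{i+1})$, while $u_i=-\sum_{j>i}x_j$ has vanishing coordinates up to $i$. So $u_i=t_ie_{i+1}$: the path cannot rest, and its positions are orthogonal. Thus $\|u_j-u_i\|^2=|t_i|^2+|t_j|^2$ with $t_0=0$; each index enters at most two jumps, and consecutive indices use each twice, so $\|z\|^2=2\sum|t_i|^2$ and $\ker Q\cong\ell_2$.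
\end{example}

In a space of power type $q$, Pythagoras is replaced by an inequality. If moving from $a_i$ toward $a_j$ does not decrease the norm, then the midpoint has norm at least $\|a_i\|$, and by convexity at most $\|a_j\|$ minus a multiple of $\|a_j-a_i\|^q$. We allow summable errors.

\begin{lemma}\label{lem:tele}
Let $\delta_X(\varepsilon)\ge c\varepsilon^q$ for $0<\varepsilon\le2$. Let $(a_i)_{i\ge1}\subset2B_X$ and $\eta_i\ge0$ satisfy
\begin{equation}\label{eq:grow}
\|a_i+t(a_j-a_i)\|\ge\|a_i\|-\eta_i\qquad\text{for } i<j,\ t\in\{\tfrac12,1\}.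
\end{equation}
Then $\operatorname{var}_q((a_i))^q\le2^qc^{-1}(1+\sum_i\eta_i)$.
\end{lemma}

\begin{proof}
Fix $i<j$ and let $r=\max(\|a_i\|,\|a_j\|)\le2$. By \eqref{eq:grow} with $t=1$, $r\le\|a_j\|+\eta_i$. If $a_i\ne a_j$, apply the definition of $\delta_X$ to $a_i/r$, $a_j/r$; since $r^{1-q}\ge2^{1-q}$,
\[
\Big\|\frac{a_i+a_j}2\Big\|\le r-rc\Big(\frac{\|a_j-a_i\|}r\Big)^q\le\|a_j\|+\eta_i-c2^{1-q}\|a_j-a_i\|^q .
\]
By \eqref{eq:grow} with $t=\frac12$ the left side is at least $\|a_i\|-\eta_i$. Hence
\[
c2^{1-q}\|a_j-a_i\|^q\le\|a_j\|-\|a_i\|+2\eta_i ,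
\]
which also holds if $a_i=a_j$. Summing over consecutive terms of $i_0<\dots<i_l$ bounds the right side by $\|a_{i_l}\|+2\sum\eta_i\le2+2\sum\eta_i$.
\end{proof}

If $X$ has a basis of constant $1$ with projections $P_i$, then $a_i=P_ix$ satisfies \eqref{eq:grow} with $\eta_i=0$, because $P_i$ maps $a_i+t(a_j-a_i)$ to $a_i$. A general $X$ has no such projections. The next section finds what survives of them.

\section{Heads and tails without a basis}\label{sec:coord}

Let $X$ be separable, infinite dimensional and reflexive, and fix $(e_n,e_n^*)$ as in (F5). Put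
\[
E_n=\operatorname{span}(e_1,\dots,e_n),\quad\Phi_n=\operatorname{span}(e_1^*,\dots,e_n^*),\quad T_n=\{x:\ e_j^*(x)=0\text{ for } j\le n\},
\]
with $E_0=\{0\}$ and $T_0=X$. We call elements of $E_n$ heads and elements of $T_n$ tails. The $E_n$ increase with dense union, the $T_n$ are closed, decrease, and have intersection $\{0\}$. The subspace $\bigcup\Phi_n$ is weak$^*$ dense in $X^*$ by totality, hence weakly dense by reflexivity, hence norm dense by (F1).

We have $X=E_n\oplus T_n$, but the projections $\sum_{j\le n}e_j^*(\cdot)e_j$ need not be uniformly bounded. Boundedness has two aspects, and each can be recovered with uniform constants by letting the two indices differ: a head is not cancelled by a tail if there is a \emph{gap} between them, and a vector splits boundedly into a head and a tail if they may \emph{overlap}.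

\begin{lemma}\label{lem:gap}
Let $n\ge1$.
\begin{enumerate}
\item[(G1)] If $0<\theta<1$, then for all large $k$: $\|a+b\|\ge(1-\theta)\|a\|$ for $a\in E_n$, $b\in T_k$.
\item[(G2)] For all large $k$: every $x\in X$ is $x=a+b$ with $a\in E_k$, $b\in T_n$ and $\|a\|,\|b\|\le3\|x\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $T_k$ decreases and $E_k$ increases, it suffices to find one $k$ in each case.

(G1) Take a finite $\theta/2$-net $a_1,\dots,a_N$ of $S_{E_n}$ and $f_l\in S_{X^*}$ with $f_l(a_l)=1$. By density choose $g_l\in\bigcup_k\Phi_k$ with $\|g_l\|\le1$, $\|g_l-f_l\|\le\theta/2$, and $k$ with all $g_l\in\Phi_k$. For $a\in S_{E_n}$ take $l$ with $\|a-a_l\|\le\theta/2$. For $b\in T_k$ we have $g_l(b)=0$, so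
\[
\|a+b\|\ge|g_l(a)|\ge|g_l(a_l)|-\theta/2\ge1-\theta .
\]

(G2) Let $\pi:X\to X/T_n$ be the quotient map and $B$ the closed unit ball of the finite dimensional space $X/T_n$. The sets $\pi(B_{E_k})$ increase and their union is dense in $B$, because $\bigcup_kB_{E_k}$ is dense in $B_X$ and $\pi(B_X)$ contains the open ball. Their open $\frac12$-neighborhoods cover the compact set $B$, so $B\subset\Gamma+\frac12B$ for some $\Gamma=\pi(B_{E_k})$. Iterating, each point of $B$ is $\sum_{j\ge0}2^{-j}\gamma_j$ with $\gamma_j\in\Gamma$, which lies in $2\Gamma$ since $\Gamma$ is compact and convex. So for $\|x\|\le1$ there is $a\in2B_{E_k}$ with $\pi a=\pi x$, and $b=x-a\in T_n$ has norm at most $3$.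
\end{proof}

Fix a strictly increasing $\varphi:\mathbb N\to\mathbb N$ with $\varphi(n)>n$ such that, for every $n$, (G1) with $\theta=2^{-n}$ and (G2) hold for $k=\varphi(n)$.

To apply Lemma \ref{lem:tele} we need a splitting of $x$ \emph{with a gap}, which (G2) does not give. An exact one is impossible: $e_{n+1}\notin E_n+T_{\varphi(n)}$. But an approximate one exists if the position $n$ of the gap may depend on $x$, and $n$ can be found in a window that does not depend on $x$. In $\ell_q$ with its unit vectors this is the pigeonhole principle: among $N$ disjoint intervals $(n,\varphi(n)]$, one carries norm at most $N^{-1/q}\|x\|$. In general weak compactness replaces counting.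

\begin{lemma}\label{lem:window}
For $m\in\mathbb N$ and $\varepsilon>0$, all large $M$ have the following property: for every $x\in B_X$ there is $n$ with $m<n<\varphi(n)\le M$ and $x\in E_n+T_{\varphi(n)}+\varepsilon B_X$.
\end{lemma}

\begin{proof}
The property persists when $M$ grows. If no $M$ has it, then for each $M>m$ there is $x_M\in B_X$ that fails for all $n>m$ with $\varphi(n)\le M$. By reflexivity $x_{M_l}\to x$ weakly for some $M_l\uparrow\infty$. Choose $n>m$ and $a\in E_n$ with $\|x-a\|\le\varepsilon/2$. The image of $x_{M_l}-x$ in the finite dimensional space $X/T_{\varphi(n)}$ tends to $0$ weakly, hence in norm. So for large $l$ there is $b\in T_{\varphi(n)}$ with $\|x_{M_l}-x-b\|\le\varepsilon/2$, and $x_{M_l}\in a+b+\varepsilon B_X$. This contradicts the choice of $x_{M_l}$ once $M_l\ge\varphi(n)$.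
\end{proof}

Reflexivity is needed here. In $c_0$ with its unit vectors, $x=e_1+\dots+e_M$ has norm $1$ and is at distance $1$ from $E_n+T_{\varphi(n)}$ whenever $\varphi(n)\le M$, as coordinate $n+1$ shows.

\section{Proof of Theorem \ref{thm:quotient}}\label{sec:quotient}

Let $X$ be as in Theorem \ref{thm:quotient}, with $\delta_X(\varepsilon)\ge c\varepsilon^q$, and keep the notation of Section \ref{sec:coord}.

\subsection*{The pieces}
Choose $m_0=0$, $m_1=1$ and recursively $m_{i+1}$, $i\ge1$, such that
\begin{enumerate}
\item[(M1)] $m_{i+1}\ge\varphi(m_i)$;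
\item[(M2)] $M=m_{i+1}$ has the property of Lemma \ref{lem:window} for $m=m_i$, $\varepsilon=2^{-i}$.
\end{enumerate}
Every sufficiently large $m_{i+1}$ will do, a freedom used in Section \ref{sec:ap}. For $i\ge1$ let
\[
H_i=E_{m_{i+1}}\cap T_{m_{i-1}},\qquad G_i=E_{m_{i+1}}\cap T_{m_i}.
\]
By biorthogonality, $G_i$ is spanned by the block of $e_j$ with $m_i<j\le m_{i+1}$, and $H_i$ by two consecutive blocks (Figure \ref{fig:blocks}); Example \ref{ex:hilbert} is the pattern $m_i=i$. Let $Z$ and $Q$ be given by Proposition \ref{prop:Z} for these $H_i$.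

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.6cm]
\draw[->] (0,0) -- (11,0) node[right] {$j$};
\draw (1.5,0.15) -- (1.5,-0.15) node[below] {$m_{i-1}$};
\draw (4,0.15) -- (4,-0.15) node[below] {$m_i$};
\draw (5.2,0.15) -- (5.2,-0.15) node[below] {$n_i$};
\draw (6.6,0.15) -- (6.6,-0.15) node[below] {$\varphi(n_i)$};
\draw (8,0.15) -- (8,-0.15) node[below] {$m_{i+1}$};
\draw (10,0.15) -- (10,-0.15) node[below] {$m_{i+2}$};
\draw[dotted] (4,0) -- (4,4.8);
\draw[dotted] (8,0) -- (8,4.8);
\draw[very thick] (0,0.8) -- (5.2,0.8) node[pos=0.5,above] {$a_i$};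
\draw[very thick,->] (6.6,0.8) -- (11,0.8) node[pos=0.6,above] {$b_i$};
\draw[very thick] (4,2) -- (8,2) node[pos=0.5,above] {$G_i$};
\draw[very thick] (1.5,3.2) -- (8,3.2) node[pos=0.2,above] {$H_i$};
\draw[very thick] (4,4.4) -- (10,4.4) node[pos=0.85,above] {$H_{i+1}$};
\end{tikzpicture}
\caption{Each bar shows the indices $j$ at which the coordinate $e_j^*$ may be nonzero. Consecutive pieces $H_i$ and $H_{i+1}$ of the decomposition overlap in the block $G_i$. A vector $x$ of the unit ball equals $a_i+b_i$ up to an error $2^{-i}$, with a gap $(n_i,\varphi(n_i)]$ between head $a_i$ and tail $b_i$; the gap depends on $x$ but always lies inside the block $(m_i,m_{i+1}]$.}\label{fig:blocks}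
\end{figure}

The overlap cannot be avoided. With the disjoint blocks $E_{m_1},G_1,G_2,\dots$ as pieces, $Q$ would be injective, since the coordinates of $Qz$ in one block are those of one $x_i$; a surjective $Q$ would then give $X$ itself an FDD. With the overlap, the preimages of $x$ are the paths that at time $i$ agree with $x$ up to coordinate $m_i$, vanish after $m_{i+1}$, and are free on the block between.

\begin{lemma}\label{lem:adm}
Let $x\in X$ and let $(u_i)_{i\ge0}$ have $u_0=0$ and finite $q$-variation. Then $(u_i)$ is the path of some $z\in Z$ with $Qz=x$ if and only if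
\begin{equation}\label{eq:adm}
u_i\in E_{m_{i+1}}\quad\text{and}\quad x-u_i\in T_{m_i}\qquad(i\ge1).
\end{equation}
\end{lemma}

\begin{proof}
If $z=(x_j)\in Z$ and $Qz=x$, then $u_i=\sum_{j\le i}x_j\in E_{m_{i+1}}$, and $x-u_i=\sum_{j>i}x_j\in T_{m_i}$ because $x_j\in T_{m_{j-1}}\subset T_{m_i}$ for $j>i$. Conversely, assume \eqref{eq:adm} and let $x_i=u_i-u_{i-1}$. Then $x_i\in E_{m_{i+1}}$ and $x_i=(x-u_{i-1})-(x-u_i)\in T_{m_{i-1}}$ (for $i=1$, $T_{m_0}=X$). So $z=(x_i)\in Z$. Moreover $x-Qz=\lim_j(x-u_j)$ lies in every $T_{m_i}$, so it is $0$.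
\end{proof}

\subsection*{$Q$ is onto}
Let $C_0=(5\cdot2^q/c)^{1/q}+10$. We show:
\begin{equation}\label{eq:onto}
\text{for every } x\in B_X \text{ there is } z\in Z \text{ with } Qz=x \text{ and } \|z\|\le C_0 .
\end{equation}
By (M2), for each $i\ge1$ there is $n_i$ with $m_i<n_i<\varphi(n_i)\le m_{i+1}$ and
\[
x=a_i+b_i+s_i,\qquad a_i\in E_{n_i},\quad b_i\in T_{\varphi(n_i)},\quad\|s_i\|\le2^{-i}.
\]
The heads $a_i$ have the gap that Lemma \ref{lem:tele} requires, but they violate \eqref{eq:adm}, since $x-a_i=b_i+s_i$ need not be a tail. So we distribute the error. By (G2), $s_i=s_i'+s_i''$ with $s_i'\in E_{\varphi(n_i)}$, $s_i''\in T_{n_i}$ and $\|s_i'\|\le3\cdot2^{-i}$. Put $u_0=0$ and $u_i=a_i+s_i'$. Then $u_i\in E_{\varphi(n_i)}\subset E_{m_{i+1}}$ and $x-u_i=b_i+s_i''\in T_{n_i}\subset T_{m_i}$. By Lemma \ref{lem:adm} it remains to show $\operatorname{var}_q((u_i)_{i\ge0})\le C_0$.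

We check the hypotheses of Lemma \ref{lem:tele} for $(a_i)$. As $n_i>m_i\ge i$, we have $n_i\ge i+1\ge2$, and (G1) gives $\frac34\|a_i\|\le\|a_i+b_i\|=\|x-s_i\|\le\frac32$; so $\|a_i\|\le2$. Let $i<j$. Subtracting the two decompositions of $x$,
\[
a_j-a_i=(b_i-b_j)+(s_i-s_j).
\]
Here $\|s_i-s_j\|\le2^{1-i}$, and $b_i-b_j\in T_{\varphi(n_i)}$ because $\varphi(n_j)>m_j\ge m_{i+1}\ge\varphi(n_i)$. For $t\in\{\frac12,1\}$, (G1) applied to $a_i+t(b_i-b_j)$ gives
\[
\|a_i+t(a_j-a_i)\|\ge(1-2^{-n_i})\|a_i\|-2^{1-i}\ge\|a_i\|-2^{-i}-2^{1-i}\ge\|a_i\|-2^{2-i}.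
\]
So \eqref{eq:grow} holds with $\eta_i=2^{2-i}$, $\sum\eta_i=4$, and $\operatorname{var}_q((a_i)_{i\ge1})\le(5\cdot2^q/c)^{1/q}$. By Lemma \ref{lem:var}(b), $\operatorname{var}_q((s_i')_{i\ge1})\le2\sum_i3\cdot2^{-i}=6$. An index set that contains $0$ has one more jump, of size $\|u_i\|\le2+\frac32\le4$. Adding the three bounds gives $C_0$, and \eqref{eq:onto} is proved.

\subsection*{The kernel}
Let $K=\ker Q$. By Lemma \ref{lem:adm} with $x=0$, the paths of elements of $K$ are the sequences of finite $q$-variation with $u_0=0$ and $u_i\in G_i$ for $i\ge1$. We claim that for any sequence with $u_0=0$, $u_i\in G_i$,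
\begin{equation}\label{eq:ker}
\tfrac12\operatorname{var}_q(u)\le\Big(\sum_{i\ge1}\|u_i\|^q\Big)^{1/q}\le2^{1+1/q}\operatorname{var}_q(u).
\end{equation}
The left inequality is Lemma \ref{lem:var}(b). For the right one, adjacent blocks have no gap between them, so we compare $u_i$ with $u_{i+2}$. We have $u_i\in E_{m_{i+1}}$ and, by (M1), $u_{i+2}\in T_{m_{i+2}}\subset T_{\varphi(m_{i+1})}$; so (G1) gives $\|u_{i+2}-u_i\|\ge\frac12\|u_i\|$. The odd indices form one increasing index set and the even indices another, so $\sum_i\|u_i\|^q\le2\cdot2^q\operatorname{var}_q(u)^q$. By \eqref{eq:ker}, the linear map $z\mapsto(u_i)_{i\ge1}$ is an isomorphism of $K$ onto $(\bigoplus_iG_i)_{\ell_q}$.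

\subsection*{Conclusion}
The space $(\bigoplus G_i)_{\ell_q}$ is a subspace of $\ell_q(X)$, so $K$ is super reflexive by Lemma \ref{lem:perm}(c),(d). By the open mapping theorem $Z/K\cong X$. By Lemma \ref{lem:perm}(b), $Z$ is super reflexive, and Proposition \ref{prop:Z} gives the FDD with pieces isometric to $H_i\subset X$. This proves Theorem \ref{thm:quotient}.

\begin{remark}
The power type of $X$ enters only through Lemma \ref{lem:tele}, and the exponent in the definition of $Z$ cannot be chosen freely. Let $X=\ell_p$ with its unit vectors and $q<p$. The vector $e_{m_i+1}$ lies only in $H_i$ and $H_{i+1}$, so $|e^*_{m_i+1}(Qz)|\le\|x_i\|+\|x_{i+1}\|$, a sequence in $\ell_q$ by \eqref{eq:lq}. Hence $Q$ misses $\sum t_ie_{m_i+1}$ for $(t_i)\in\ell_p\setminus\ell_q$, however the $m_i$ are chosen.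
\end{remark}

\section{From an FDD to a basis}\label{sec:basis}

Bases of the pieces of an FDD concatenate to a basis when their constants are uniformly bounded, and we have no such bound. The remedy is to enlarge each piece $H$ by a complement so that the sum has a good basis. Recall that a $d$-dimensional space $H$ has an \emph{Auerbach basis}: $h_1,\dots,h_d$ with coordinate functionals $h_l^*$ such that $\|h_l\|=\|h_l^*\|=1$. Its partial sum projections have norm at most $d$. Cut $h\in H$ into $L$ equal slices $h/L$ and expand the slices one after another: a partial sum consists of whole slices, of total norm at most $\|h\|$, and one broken slice of norm at most $\frac dL\|h\|$. This suggests the space $W=H^L$ with the maps $Jh=(h/L,\dots,h/L)$ and $A(y_1,\dots,y_L)=\sum y_s$, and the basis of vectors ``$h_l$ in position $s$'' in lexicographic order.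

The question is which norm to put on $W$. The maximum of the norms of the partial sums in $H$ gives basis constant $1$, but on vectors $(c_1h_1,\dots,c_Lh_1)$ it equals $\max_s|c_1+\dots+c_s|$, a copy of $\ell_\infty^L$; with $L\to\infty$, $c_0$ would be finitely represented in the sum of these spaces. We use instead two super reflexive norms. The first is an $\ell_r$-norm of the slices with factor $L^{1-1/r}$, which makes $A$ and $J$ contractive. The second is a Euclidean norm of the coefficients with factor $L^{1-1/r}d^{1/2}$, which pays for a broken slice. On the spread vector $Jh$ the second norm is at most $dL^{1/2-1/r}\|h\|$, which is small for large $L$ when $r<2$, while super reflexivity needs $r>1$. We take $r=3/2$.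

\begin{lemma}\label{lem:slice}
Let $H$ be a normed space with $\dim H=d\ge1$. There are a finite dimensional space $W$, isometric to a subspace of $\ell_{3/2}(H)\oplus_2\ell_2$, with a basis of constant at most $\sqrt3$, and operators $J:H\to W$, $A:W\to H$ with $AJ=I_H$, $\|J\|\le\sqrt2$, $\|A\|\le1$.
\end{lemma}

\begin{proof}
Let $L\ge d^6$. For $w=(y_1,\dots,y_L)\in W=H^L$ with $y_s=\sum_lc_{s,l}h_l$ put
\[
\nu_1(w)=L^{1/3}\Big(\sum_s\|y_s\|^{3/2}\Big)^{2/3},\qquad\nu_2(w)=L^{1/3}d^{1/2}\Big(\sum_{s,l}|c_{s,l}|^2\Big)^{1/2},
\]
and $\|w\|=(\nu_1(w)^2+\nu_2(w)^2)^{1/2}$. The map $w\mapsto(L^{1/3}(y_s),L^{1/3}d^{1/2}(c_{s,l}))$ is an isometry into $\ell_{3/2}(H)\oplus_2\ell_2$. With $A$, $J$ as above, $AJ=I_H$, and H\"older's inequality with exponents $3$ and $\frac32$ gives $\|Aw\|\le\sum_s\|y_s\|\le\nu_1(w)\le\|w\|$. Next, $\nu_1(Jh)=L^{1/3}(L\cdot L^{-3/2})^{2/3}\|h\|=\|h\|$ and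
\[
\nu_2(Jh)=L^{1/3}d^{1/2}\Big(L\cdot L^{-2}\sum_l|h_l^*(h)|^2\Big)^{1/2}\le dL^{-1/6}\|h\|\le\|h\|,
\]
so $\|J\|\le\sqrt2$. A partial sum projection of the lexicographic basis has the form $Pw=(y_1,\dots,y_{s-1},y',0,\dots,0)$ with $y'=\sum_{k\le l}c_{s,k}h_k$. By the Cauchy--Schwarz inequality $\|y'\|\le d^{1/2}(\sum_k|c_{s,k}|^2)^{1/2}$, that is, $L^{1/3}\|y'\|\le\nu_2(w)$. Hence $\nu_1(Pw)\le\nu_1(w)+\nu_2(w)$ and $\nu_2(Pw)\le\nu_2(w)$, and
\[
\|Pw\|^2\le(\nu_1+\nu_2)^2+\nu_2^2\le2\nu_1^2+3\nu_2^2\le3\|w\|^2.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:basis}]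
If $Z$ is finite dimensional, it is complemented in $Z\oplus_2\ell_2\cong\ell_2$. Otherwise let $(H_i)$ be the nonzero pieces of an FDD of $Z$, with projections $R_i$, and $\kappa=\sup_i\|R_i\|\ge1$. Take $W_i,J_i,A_i$ from Lemma \ref{lem:slice} for $H_i$, and $V_i=\ker A_i$. The map $(h,v)\mapsto J_ih+v$ from $H_i\oplus_2V_i$ to $W_i$ has norm at most $\sqrt3$, since $\sqrt2\|h\|+\|v\|\le\sqrt3(\|h\|^2+\|v\|^2)^{1/2}$. Its inverse is $w\mapsto(A_iw,\,w-J_iA_iw)$, of norm at most $(1+(1+\sqrt2)^2)^{1/2}<3$. So $H_i\oplus_2V_i$ has a basis of constant at most $\sqrt3\cdot\sqrt3\cdot3=9$. Let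
\[
Z'=Z\oplus_2\Big(\bigoplus_iV_i\Big)_{\ell_2},\qquad R_i'(z,(v_j))=(R_iz,(v_1,\dots,v_i,0,\dots)).
\]
Then $\|R_i'\|\le\kappa$, $R_i'\to I$ pointwise, and $R_i'-R'_{i-1}$ is a projection onto $H_i\oplus_2V_i$. Concatenate the bases of these pieces. The partial sum operators are $R'_{i-1}+P(R_i'-R'_{i-1})$ with $P$ a partial sum projection in the $i$-th piece; they have norm at most $\kappa+9\cdot2\kappa$, include every $R_i'$, and have successive differences of rank one. By Lemma \ref{lem:fdd}, $Z'$ has a basis. Each $V_i$ is isometric to a subspace of $\ell_{3/2}(Z)\oplus_2\ell_2$, so $(\bigoplus V_i)_{\ell_2}$ is isometric to a subspace of $\ell_2(\ell_{3/2}(Z)\oplus_2\ell_2)$, and $Z'$ is super reflexive by Lemma \ref{lem:perm}(c),(d). Finally $Z$ is complemented in $Z'$.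
\end{proof}

\section{Duality: the embedding and the exact sequence}\label{sec:dual}

\begin{proof}[Proof of Theorem \ref{thm:embed}]
A finite dimensional $X$ lies in $X\oplus_2\ell_2\cong\ell_2$. Let $X$ be infinite dimensional. Then $X^*$ is super reflexive by Lemma \ref{lem:perm}(c), and separable because its dual $X^{**}=X$ is. Renorm $X^*$ by (F4) and apply Theorem \ref{thm:quotient} to it: there is a surjection $Q:Z\to X^*$ with $Z$ super reflexive, with FDD projections $R_N$. By the open mapping theorem $Q(B_Z)\supset\gamma B_{X^*}$ for some $\gamma>0$, so $\|Q^*x\|\ge\gamma\|x\|$, and $Q^*$ embeds $X^{**}=X$ in $Y=Z^*$, which is super reflexive.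

The adjoints $R_N^*$ are uniformly bounded, of finite rank, and $R_N^*R_M^*=R^*_{\min(N,M)}$. For $f\in Y$ and $z\in Z$, $(R_N^*f)(z)=f(R_Nz)\to f(z)$; since $Z$ is reflexive, this says $R_N^*f\to f$ weakly. So the subspace $\bigcup_NR_N^*Y$ is weakly dense, hence norm dense by (F1), and $Y$ has an FDD by Lemma \ref{lem:fdd}. By Theorem \ref{thm:basis}, $Y$, and with it $X$, embeds in a super reflexive space with a basis.
\end{proof}

To state the exact sequence in terms of $X$ we translate convexity of $X^*$ into smoothness of $X$.

\begin{lemma}[Lindenstrauss duality]\label{lem:dual}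
Let $p\in(1,2]$ and $q=p/(p-1)$. Then $X$ has smoothness of power type $p$ if and only if $X^*$ has convexity of power type $q$.
\end{lemma}

\begin{proof}
Both directions come from the identity
\[
f(x+\tau y)+g(x-\tau y)=(f+g)(x)+\tau(f-g)(y).
\]
Let $\rho_X(\tau)\le C\tau^p$ and $f,g\in B_{X^*}$ with $\|f-g\|\ge\varepsilon$. Taking real parts and the supremum over $x,y\in S_X$ gives $\|f+g\|+\tau\varepsilon\le2+2C\tau^p$. For $\tau=(\varepsilon/4C)^{1/(p-1)}$ we have $C\tau^p=\tau\varepsilon/4$, so $1-\frac12\|f+g\|\ge\tau\varepsilon/4$, a constant multiple of $\varepsilon^q$.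

Conversely, let $\delta_{X^*}(\varepsilon)\ge c\varepsilon^q$. Given $x,y\in S_X$, take $f,g\in S_{X^*}$ with $f(x+\tau y)=\|x+\tau y\|$, $g(x-\tau y)=\|x-\tau y\|$, and let $\varepsilon=\|f-g\|$. Then $\frac12(\|x+\tau y\|+\|x-\tau y\|)-1\le\tau\varepsilon/2-c\varepsilon^q$. This is positive only if $\varepsilon^{q-1}<\tau/2c$, so it is at most $\frac\tau2(\tau/2c)^{1/(q-1)}$, a constant multiple of $\tau^p$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:strong}(1)]
Renorm $X^*$ by (F4), with power type $q$. The dual norm on $X^{**}=X$ is an equivalent norm on $X$ whose own dual norm is the new norm of $X^*$, by reflexivity; by Lemma \ref{lem:dual} it has smoothness of power type $q/(q-1)\in(1,2]$. This proves the parenthetical claim.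

Now let $X$ have smoothness of power type $p$. By Lemma \ref{lem:dual}, $X^*$ has convexity of power type $q=p/(p-1)$ without renorming. Run the proof of Theorem \ref{thm:embed} with this $q$ and with the space $Z$ of Section \ref{sec:quotient}, so that $G_i,H_i\subset X^*$; let $K=\ker Q$. Since $Q$ is onto, the range of the embedding $Q^*:X\to Y$ is the annihilator $K^\perp$, and by the Hahn--Banach theorem restriction to $K$ identifies $Y/K^\perp$ with $K^*\cong(\bigoplus G_i^*)_{\ell_p}$. In the same way, $F_i=G_i^*$ and $H_i^*$ are isometric to quotients of $X^{**}=X$. The $i$-th piece of the FDD of $Y$ is $D_i^*Y$, $D_i=R_i-R_{i-1}$. Identify $H_i$ with $D_iZ$. Restriction to $H_i$ maps $D_i^*Y$ onto $H_i^*$, because $g\in H_i^*$ is the restriction of $g\circ D_i$; and for $f\in D_i^*Y$ we have $f=f\circ D_i$, so $\|f|_{H_i}\|\le\|f\|\le\|D_i\|\,\|f|_{H_i}\|$ with $\|D_i\|\le2$. (In fact $\|D_iz\|=\|x_i\|\le\|z\|$, so nothing is lost here.)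

For the last statement, renorm $X$ itself by (F4), take $Q:Z\to X$ from Theorem \ref{thm:quotient}, and compose it with the projection of the space $Z'$ of Theorem \ref{thm:basis} onto $Z$.
\end{proof}

\section{Complemented embeddings and the approximation property}\label{sec:ap}

The space $X$ has the \emph{bounded approximation property} (BAP) with constant $\lambda\ge1$ if the finite rank operators in the definition of the AP can be taken of norm at most $\lambda$. A reflexive space with the AP has the BAP (Grothendieck). We write $f\otimes y$ for the operator $x\mapsto f(x)y$.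

The path built in \eqref{eq:onto} depends on $x$ through the gaps $n_i$ and is not linear in $x$. A bounded linear right inverse of $Q$ would make $X$ complemented in $Z$. By Lemma \ref{lem:adm} it amounts to operators $S_i$ such that $u_i=S_ix$ satisfies \eqref{eq:adm} and has bounded variation. The BAP supplies uniformly bounded operators that act as the identity on early coordinates and as zero on late ones; the variation will then be bounded by comparison with the nonlinear path. We use the notation of Section \ref{sec:coord}.

\begin{lemma}\label{lem:S}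
Let $X$ be separable, infinite dimensional and reflexive, with the BAP with constant $\lambda$. For each $m$ and all large $k$ there is $S:X\to X$ with
\[
\|S\|\le2\lambda,\qquad S|_{E_m}=I,\qquad S^*|_{\Phi_m}=I,\qquad S(X)\subset E_k,\qquad S|_{T_k}=0 .
\]
\end{lemma}

\begin{proof}
We first obtain the two identities approximately, then move the operator into the coordinate system, then correct it so that the identities are exact.

Applying the BAP to longer and longer initial segments of a dense sequence gives $S_n$ of finite rank with $\|S_n\|\le\lambda$ and $S_nx\to x$ for all $x$. Then $(S_n^*f)(x)=f(S_nx)\to f(x)$, so $S_n^*f\to f$ only weakly (by reflexivity), and we pass to convex combinations. The set of tuples $(Se_1,\dots,Se_m,S^*e_1^*,\dots,S^*e_m^*)$, with $S$ of finite rank and $\|S\|\le\lambda$, is convex in $X^m\times(X^*)^m$ and has $(e_1,\dots,e_m,e_1^*,\dots,e_m^*)$ in its weak closure, hence in its norm closure by (F1). So for $\eta>0$ there is such an $S$ with $\|Se_j-e_j\|,\|S^*e_j^*-e_j^*\|\le\eta$ for $j\le m$.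

Call an operator \emph{finitely supported} if it is a finite sum of $f\otimes y$ with $f\in\bigcup_k\Phi_k$, $y\in\bigcup_kE_k$. Such an operator maps $X$ into $E_k$ and vanishes on $T_k$ for all large $k$. Writing $S=\sum_tf_t\otimes y_t$ and perturbing $f_t$, $y_t$ by density, we get a finitely supported $\tilde S$ with $\|\tilde S-S\|\le\eta$.

Let $P=\sum_{j\le m}e_j^*\otimes e_j$ and
\[
S'=I-(I-P)(I-\tilde S)(I-P)=\tilde S+(I-\tilde S)P+P(I-\tilde S)(I-P).
\]
The first form shows $S'=I$ on $E_m$, where $I-P$ vanishes, and $S'^*=I$ on $\Phi_m$, where $I-P^*$ vanishes. In the second form,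
\[
(I-\tilde S)P=\sum_{j\le m}e_j^*\otimes(e_j-\tilde Se_j),\qquad P(I-\tilde S)=\sum_{j\le m}(e_j^*-\tilde S^*e_j^*)\otimes e_j .
\]
Since $\|e_j-\tilde Se_j\|\le\eta(1+\|e_j\|)$ and $\|e_j^*-\tilde S^*e_j^*\|\le\eta(1+\|e_j^*\|)$, both operators have norm at most $\beta\eta$ with $\beta$ depending only on $m$. So $\|S'\|\le\lambda+\eta+\beta\eta(1+\|I-P\|)\le2\lambda$ for small $\eta$. Finally $\tilde Se_j\in\bigcup E_k$, $\tilde S^*e_j^*\in\bigcup\Phi_k$, and $I-P^*$ preserves $\bigcup\Phi_k$; so all three terms of $S'$ are finitely supported.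
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:strong}(2)]
Let $X$ be the range of a projection $\Pi$ on a space with a basis, with basis projections $P_n$. The finite rank operators $\Pi P_n|_X$ are uniformly bounded and tend to the identity pointwise, hence uniformly on compact sets. So $X$ has the AP.

Conversely, let $X$ have the AP. Renorm $X$ by (F4); the AP is unaffected, so $X$ has the BAP with some constant $\lambda$. In Section \ref{sec:quotient} choose each $m_{i+1}$ so large that, besides (M1) and (M2), Lemma \ref{lem:S} holds for $m=m_i$, $k=m_{i+1}$, with operator $S_i$. Put $S_0=0$. For $x\in X$ and $i\ge1$ we have $S_ix\in E_{m_{i+1}}$, and $x-S_ix\in T_{m_i}$ because $e_j^*(S_ix)=(S_i^*e_j^*)(x)=e_j^*(x)$ for $j\le m_i$. So $(S_ix)_{i\ge0}$ satisfies \eqref{eq:adm}.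

To bound its variation let $x\in B_X$, and take $z=(x_j)$ as in \eqref{eq:onto}, with path $(u_j)$. For $j\le i-1$, $x_j\in E_{m_{j+1}}\subset E_{m_i}$, so $S_ix_j=x_j$. For $j\ge i+2$, $x_j\in T_{m_{j-1}}\subset T_{m_{i+1}}$, so $S_ix_j=0$. Applying $S_i$ to $x=\sum x_j$,
\[
S_ix=u_{i-1}+S_i(x_i+x_{i+1})\qquad(i\ge1):
\]
the linear path is the nonlinear one, delayed by a step, plus a local term. The delayed path $(0,u_0,u_1,\dots)$ has variation $\|z\|\le C_0$. By Lemma \ref{lem:var}(b) and \eqref{eq:lq}, the local terms (with $0$ at $i=0$) have variation at most $2\cdot2\lambda(\sum_i\|x_i+x_{i+1}\|^q)^{1/q}\le8\lambda C_0$. By Lemma \ref{lem:adm}, $\Lambda x=(S_ix-S_{i-1}x)_{i\ge1}$ defines a linear map $\Lambda:X\to Z$ with $\|\Lambda\|\le(1+8\lambda)C_0$ and $Q\Lambda=I_X$. Then $\Lambda Q$ is a projection of $Z$ onto $\Lambda X\cong X$. By Theorem \ref{thm:basis}, $Z$ is isomorphic to a complemented subspace of a super reflexive space with a basis, and therefore so is $X$.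
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Infinite Combinatorics and Applications to Banach Space Theory},
\texttt{http://www.math.tamu.edu/\textasciitilde thomas.schlumprecht/class\_fall06.pdf}.

\bibitem{pisier}
Pisier, Israel J. Math. \textbf{20} (1975).

\end{thebibliography}
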